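# Rewriting to the empty word in one-relator groups

## 1. Eight rules for the group $\langle a,t\,;\,t^{-1}ata^{-2}\rangle$

Let $D=\langle a,t\,;\,t^{-1}ata^{-2}\rangle$, so that $t^{-1}at=a^2$ in $D$. We want to decide by hand whether a word in the four letters $a,a^{-1},t,t^{-1}$ represents $1$. We treat these as four unrelated symbols and allow ourselves to replace subwords by the following rules, where $\lambda$ is the empty word:
$$aa^{-1}\to\lambda,\quad a^{-1}a\to\lambda,\quad tt^{-1}\to\lambda,\quad t^{-1}t\to\lambda,$$
$$t^{-1}a\to aat^{-1},\quad t^{-1}a^{-1}\to a^{-1}a^{-1}t^{-1},\quad taa\to at,\quad ta^{-1}a^{-1}\to a^{-1}t.$$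
Each rule is an equality in $D$. For instance,
$$ta\,\underline{t^{-1}a}\,ta^{-1}t^{-1}a^{-1}\to taaa\,\underline{t^{-1}t}\,a^{-1}t^{-1}a^{-1}\to taa\,\underline{aa^{-1}}\,t^{-1}a^{-1}\to \underline{taa}\,t^{-1}a^{-1}\to a\,\underline{tt^{-1}}\,a^{-1}\to aa^{-1}\to\lambda .$$

*The rules cannot be applied forever.* The number of letters $t^{\pm1}$ never grows, so in an infinite chain it is constant from some point on, and then the rules $tt^{-1}\to\lambda$, $t^{-1}t\to\lambda$ are no longer used. Write the word as $h_0t^{\varepsilon_1}h_1\cdots t^{\varepsilon_N}h_N$ with slots $h_i$ over $a^{\pm1}$. Every step shortens exactly one slot, and it may lengthen the slot immediately to the left of that one. The last slot is never lengthened, so it changes finitely often. After its last change, the slot before it is never lengthened, so it changes finitely often, and so on down to $h_0$. The chain is finite, a contradiction.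

*A non-empty word to which no rule applies is not $1$ in $D$.* In such a word a letter $t^{-1}$ is followed by $t^{-1}$ or by nothing, and between a letter $t$ and the next letter $t^{\pm1}$ stands $a^k$ with $|k|\le1$. The group $D$ is an HNN extension of $\langle a\rangle\cong\mathbb Z$ with associated subgroups $\langle a\rangle$ and $\langle a^2\rangle$. By Britton's Lemma (recalled in Section 2), if the word contains $t^{\pm1}$ and equals $1$, then it contains $t^{-1}a^kt$ for some $k$, or $ta^{k}t^{-1}$ with $k$ even. The first is impossible, because nothing but $t^{-1}$ follows $t^{-1}$. In the second $|k|\le 1$ forces $k=0$, but $tt^{-1}$ is reducible. If the word contains no $t^{\pm1}$, it is $a^k$ with $k\neq0$.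

Together: rewrite a word as long as possible. The process stops, and if the word represented $1$ it stops at $\lambda$. The rules do *not* produce unique normal forms, though. The word $taaa^{-1}$ rewrites to $ta$ and also to $ata^{-1}$; these are different words, and no rule applies to either. So the system is perfect on the class of the empty word and ambiguous elsewhere. We ask which one-relator groups allow this.

## 2. $\lambda$-complete systems, and the three theorems

**Definition.** A *rewriting system* $\mathcal P=[\mathbf x;\mathbf r]$ consists of an alphabet $\mathbf x$ and a set $\mathbf r$ of rules $u\to v$ between words over $\mathbf x$. One writes $\to_{\mathbf r}$ for replacing one subword $u$ by $v$, $\to^*_{\mathbf r}$ for the reflexive–transitive closure, and $\leftrightarrow^*_{\mathbf r}$ for the congruence generated by $\mathbf r$. The system is *finite* if $\mathbf x$ and $\mathbf r$ are finite. It is a rewriting system *for a group* $G$ if the monoid $\mathbf x^*/{\leftrightarrow^*_{\mathbf r}}$ is isomorphic to $G$. It is *noetherian* if there is no infinite chain $w_0\to_{\mathbf r}w_1\to_{\mathbf r}\cdots$. It is *complete* if it is noetherian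 and confluent, so that every word rewrites to the unique irreducible word in its class. It is *$\lambda$-complete* if it is noetherian and every $w$ with $w\leftrightarrow^*_{\mathbf r}\lambda$ satisfies $w\to^*_{\mathbf r}\lambda$.

A *one-relator group* is a group with a presentation $\langle x_1,\dots,x_n;r\rangle$. The thesis "String Rewriting Systems and Associated Finiteness Conditions" (http://theses.gla.ac.uk/6190/1/2002McGlashanPhD.pdf) poses as an open question: do all finitely generated one-relator groups have a finite $\lambda$-complete rewriting system? The answer is yes, with or without torsion.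

**Theorem 1.** Every group $\langle x_1,\dots,x_n;r\rangle$ has a finite $\lambda$-complete rewriting system. Its alphabet can be chosen to consist of finitely many copies of the generators $x_i$ and of their inverses.

For the next two statements let $r$ be cyclically reduced and non-empty, $X=\{x_1,\dots,x_n\}$ and $G=\langle X;r\rangle$. A subset of $X$ is *Magnus* if it omits a generator occurring in $r$. For example, if $r=aba^{-1}b^{-1}$ and $X=\{a,b,c\}$, then $\{a,c\}$ is Magnus and $\{a,b\}$ is not.

**Theorem 2.** Let $P\subseteq C\subseteq X$ with $C$ Magnus. There are a finite alphabet $Z$ of copies of the elements of $X^{\pm1}$, a finite set of rules $u\to v$ valid in $G$, and a finite set of rules $\#u\to\#v$ with $u\in\langle P\rangle v$, applicable only at the left end, such that: all rules together are noetherian on the words $w$ and $\#w$; the rules $u\to v$ form a $\lambda$-complete system for $G$; and if $w$ represents an element of $\langle C\rangle$, then every irreducible descendant $\#w'$ of $\#w$ has $w'$ representing the unique element of $\langle P\rangle w$ whose reduced word over $C^{\pm1}$ does not begin with a letter of $P^{\pm1}$.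 In particular $w\in\langle P\rangle\iff\#w\to^*\#$.

**Theorem 3.** Let $P_\kappa,Q_\kappa\subseteq X$ $(1\le\kappa\le q)$ be Magnus and let $\theta_\kappa:\langle P_\kappa\rangle\to\langle Q_\kappa\rangle$ be arbitrary isomorphisms. Then the multiple HNN extension $G^*=\langle G,s_1,\dots,s_q\mid s_\kappa^{-1}gs_\kappa=\theta_\kappa(g)\ (g\in\langle P_\kappa\rangle)\rangle$ has a finite $\lambda$-complete rewriting system.

Three textbook facts are used.

- *Freiheitssatz* (Magnus): if $r$ is a cyclically reduced word over $X$ involving $x\in X$, then $X\setminus\{x\}$ freely generates a free subgroup of $\langle X;r\rangle$.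
- *Britton's Lemma*: in a multiple HNN extension $G^*$ with isomorphisms $\theta_\kappa:P_\kappa\to Q_\kappa$ between subgroups of $G$ and relations $s_\kappa^{-1}gs_\kappa=\theta_\kappa(g)$, the group $G$ embeds in $G^*$; and if $g_0s_{\kappa_1}^{\varepsilon_1}g_1\cdots s_{\kappa_N}^{\varepsilon_N}g_N=1$ with $N\ge1$, $g_i\in G$, then it contains $s_\kappa^{-1}gs_\kappa$ with $g\in P_\kappa$ or $s_\kappa gs_\kappa^{-1}$ with $g\in Q_\kappa$.
- *Normal form theorem for free products*: every element of a free product is uniquely a product $g_1\cdots g_m$ of non-trivial elements of the factors with neighbors from different factors.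

The following criterion isolates what has to be proved about a candidate system. It applies at once to the eight rules of Section 1.

**Lemma 1.** Let $[Z;\mathbf r]$ be a finite noetherian rewriting system and $\mu:Z^*\to G$ a surjective homomorphism onto a group such that $\mu(u)=\mu(v)$ for every rule $u\to v$, and $\mu(w)\ne1$ for every non-empty irreducible word $w$. Then $\mu(w)=1$ implies $w\to^*_{\mathbf r}\lambda$, and $[Z;\mathbf r]$ is a finite $\lambda$-complete rewriting system for $G$.

*Proof.* If $\mu(w)=1$, rewrite $w$ until it is irreducible. The result still has image $1$, so it is $\lambda$. If $w\leftrightarrow^*_{\mathbf r}\lambda$, then $\mu(w)=1$, so $w\to^*_{\mathbf r}\lambda$; this is $\lambda$-completeness. It remains to see that the induced surjection $Z^*/{\leftrightarrow^*_{\mathbf r}}\to G$ is injective. For each word $w$ choose a word $\bar w$ with $\mu(\bar w)=\mu(w)^{-1}$. If $\mu(w)=\mu(w')$, then $w\bar w'$ and $\bar w'w'$ have image $1$ and rewrite to $\lambda$. Hence $w\leftrightarrow^*_{\mathbf r}w\bar w'w'\leftrightarrow^*_{\mathbf r}w'$. $\square$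

The simplest one-relator groups are immediate. For a free group take all $x_i^{\varepsilon}x_i^{-\varepsilon}\to\lambda$. For $\langle x;x^k\rangle$, $k\ge1$, take $x^{-1}\to x^{k-1}$ and $x^k\to\lambda$: the pair (number of letters $x^{-1}$, number of letters $x$) decreases lexicographically, and the non-empty irreducible words are $x^i$ with $0<i<k$.

## 3. Why a system for the base group alone is not enough

Section 1 suggests a plan: write the one-relator group as an HNN extension of a simpler one, take a system for the base by induction, and add rules that detect the pinches in Britton's Lemma. Let us try it on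
$$G=\langle x,\tau\,;\,(x\,\tau^{-1}x\tau^{-1}\,x\tau^{2})^2\rangle .$$
With $y=\tau^{-1}x\tau$ and $z=\tau^{-1}y\tau=\tau^{-2}x\tau^2$ the relator becomes $(xyz)^2$. So $G$ is generated by $H=\langle x,y,z;(xyz)^2\rangle$ and $\tau$, with $\tau^{-1}x\tau=y$, $\tau^{-1}y\tau=z$. Let $A=\langle x,y\rangle$ and $B=\langle y,z\rangle$. Both are free on the displayed generators by the Freiheitssatz, so this is an HNN extension.

The base has a finite system $\mathcal E_x$:
$$x^{-1}\to yzxyz,\qquad xyzx\to z^{-1}y^{-1},\qquad\text{free cancellation of } y^{\pm1},z^{\pm1}.$$
It is noetherian: (number of $x^{-1}$, number of $x$, length) decreases lexicographically. Put $c=xyz$, so $x=cz^{-1}y^{-1}$ and $H=F(y,z)*\langle c\mid c^2\rangle$. An irreducible word is $g_0xg_1\cdots xg_m$ with $g_i$ reduced over $y^{\pm1},z^{\pm1}$, and it represents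
$$g_0\,c\,(z^{-1}y^{-1}g_1)\,c\cdots c\,(z^{-1}y^{-1}g_m).$$
For $1\le i<m$ the bracket is trivial only if $g_i=yz$ as words, and then $xyzx$ would be a factor. So if $m\ge1$ the element is not in $\langle y,z\rangle$, and if $m=0$ the word is a reduced word over $y^{\pm1},z^{\pm1}$. By Lemma 1, $\mathcal E_x$ is $\lambda$-complete for $H$. Moreover every irreducible word representing an element of $B$ is visibly a word over $y^{\pm1},z^{\pm1}$.

Elements of $A$ are not visible. The element $x^{-n}\in A$ has the irreducible form $(yzxyz)^n$, which is not a word over $x^{\pm1},y^{\pm1}$. To remove a pinch $\tau^{-1}h\tau$ with $h\in A$, we need finitely many rules that strip elements of $A$ from the left of $h$ and pass them through $\tau^{-1}$, as $taa\to at$ did in Section 1. The fact that $\mathcal E_x$ is $\lambda$-complete supplies no such rules. So the induction hypothesis must contain them: it must be a statement about cosets of subgroups like $A$. That is why Theorem 2 appears next to Theorem 1.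

There is a second obstruction. For $A$ the good system is $\mathcal E_z$: by the symmetric computation with the cyclic conjugate $(zxy)^2$, take $z^{-1}\to xyzxy$, $zxyz\to y^{-1}x^{-1}$ and cancellation of $x^{\pm1},y^{\pm1}$. A word in $G$ contains pinches of both kinds, so we need rules of both systems. Putting them into one set destroys termination:
$$x^{-1}\to y\,\underline{zxyz}\to yy^{-1}x^{-1}\to x^{-1}.$$

The proof deals with the two obstructions as follows. The induction carries rules $\#u\to\#v$ that strip coset representatives at a left end. And the systems for different subgroups are kept apart by giving them disjoint alphabets, "colors". The color of a letter is dictated by what stands to its left, and a general lemma shows that recoloring from left to right does not destroy termination.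

A third point concerns the HNN structure itself. In $\langle a,b;a^2b^3\rangle$ no generator has exponent sum zero in the relator, so no generator can play the role of $\tau$. There is still a homomorphism to $\mathbb Z$ killing the relator ($a\mapsto3$, $b\mapsto-2$). The corresponding infinite cyclic cover of the one-vertex graph has many vertices. So we work with graphs and groupoids from the start.

## 4. Graphs with one relator and their Magnus subgroupoids

Graphs are finite and possibly disconnected. $V$ is the vertex set and $E$ the set of oriented edges, with a fixed-point-free involution $e\mapsto e^{-1}$, source $s$ and target $t$. *All edge sets we consider are closed under inversion.* Paths compose from left to right, and there is an empty path at each vertex. Two paths or arrows are *parallel* if they have the same source and the same target. A closed path is *cyclically reduced* if it is reduced and its last edge is not the inverse of its first edge. A groupoid is a category in which all arrows are invertible; $G(v)$ denotes the group of arrows from $v$ to $v$.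

**Definition.** A *pair* $(\Gamma,r)$ is a graph with a cyclically reduced closed path $r$ of length $|r|\ge1$. Its groupoid $G=\pi(\Gamma,r)$ has object set $V$ and is generated by the edges of $\Gamma$, with $e^{-1}$ inverse to $e$, subject to $r=1$. The arrow of a path $p$ is $[p]$. The path $r$ *involves* $e$ if $e$ or $e^{-1}$ occurs in it. A set $Y\subseteq E$ is *Magnus* if $r$ involves an edge not in $Y$. $G_Y$ is the subgroupoid with all objects generated by $Y$; its arrows are those of *$Y$-paths*, the paths with all edges in $Y$. Subsets of Magnus sets are Magnus.

With one vertex and loops $x_1,\dots,x_n$, $\pi(\Gamma,r)$ is the group $\langle x_1,\dots,x_n;r\rangle$. A graph with more vertices that will return: vertices $0,1,2,3$, edges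
$$a_0:0\to1,\quad a_1:1\to2,\quad a_2:2\to3,\quad b_0:0\to2,\quad b_1:1\to3,$$
and relator $a_0b_1a_2^{-1}b_0^{-1}$. The set $\{a_1,a_2,b_1\}^{\pm1}$ is Magnus, because it omits $a_0$.

**Lemma 2.** If $Y$ is Magnus, distinct reduced $Y$-paths represent distinct arrows of $G$.

*Proof.* If distinct parallel reduced $Y$-paths $p,q$ had the same arrow, the reduced form of $pq^{-1}$ would be a non-empty closed reduced $Y$-path representing an identity. So let $p$ be a non-empty closed reduced $Y$-path; we show that $[p]$ is not an identity. We may enlarge $Y$ to $E\setminus\{x^{\pm1}\}$, where $r$ involves $x$. Let $\Gamma_1$ be the component of $\Gamma$ containing $r$. If $p$ is not in $\Gamma_1$, the vertex group there is a free fundamental group and the claim is clear.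

Otherwise choose a spanning tree $T$ of $\Gamma_1$, and for a closed path $c$ let $c_T$ be the word obtained by deleting the $T$-edges. Contracting $T$ shows that the vertex group is the one-relator group on the oriented non-tree edges with relator $r_T$, and $p$ is trivial iff $p_T$ is (up to conjugation by tree paths). If $c$ is closed, reduced and non-empty, then $c_T$ is reduced and non-empty. Indeed, a factor $ee^{-1}$ of $c_T$ comes from a factor $e\,q\,e^{-1}$ of $c$ with $q$ a closed reduced path in the tree; such a $q$ is empty, and $c$ would not be reduced. And if $c_T$ is empty, $c$ itself is a closed reduced path in a tree, hence empty. Reading $c$ cyclically, the same argument shows that $c_T$ is cyclically reduced if $c$ is.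

*If $\Gamma_1\setminus x$ is connected*, take $T\not\ni x$. Then $r_T$ involves $x$, and the non-empty reduced word $p_T$ does not. The Freiheitssatz applies.

*If $\Gamma_1\setminus x=\Gamma_a\sqcup\Gamma_b$ is disconnected*, then $x\in T$. The cyclic path $r$ crosses $x$ alternately in both directions. Between consecutive crossings it runs through a closed reduced path in $\Gamma_a$ or in $\Gamma_b$; both occur, and each such path is non-empty since $r$ is cyclically reduced. Each contains a non-tree edge. So $r_T$ involves non-tree edges of both $\Gamma_a$ and $\Gamma_b$. As $p$ lies in one of $\Gamma_a,\Gamma_b$, the word $p_T$ omits a generator involved in $r_T$, and the Freiheitssatz applies again. $\square$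

So for $Y$ Magnus, each non-identity $g\in G_Y$ has a unique reduced $Y$-path. Its first edge is called the *first edge* of $g$. It is the same for two Magnus sets contained in a common Magnus set. Let $Y_1\cup Y_2$ be Magnus. Then:

- (F1) $G_{Y_1}\cap G_{Y_2}=G_{Y_1\cap Y_2}$. The reduced $Y_1$-path and the reduced $Y_2$-path of an element are both its reduced $(Y_1\cup Y_2)$-path, so they coincide.
- (F2) If $g=bq$ is not an identity, $b\in G_{Y_1}$, $q\in G_{Y_2}$, and the first edge of $g$ is not in $Y_1$, then $g\in G_{Y_2}$. To see this, let $\beta,\gamma$ be the reduced paths of $b,q$ and write $\gamma=\gamma_1\gamma_2$ with $\gamma_1$ the maximal prefix in $Y_1$. Let $\beta'$ be the reduced form of $\beta\gamma_1$, a $Y_1$-path. If $\gamma_2$ is non-empty, its first edge is not in $Y_1$, so $\beta'\gamma_2$ is reduced in any case, and it represents $g$. If $\beta'$ were non-empty, the first edge of $g$ would be in $Y_1$. So $\beta'$ is empty and $g=[\gamma_2]\in G_{Y_2}$.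

## 5. Left systems

**Definition.** Let $P\subseteq C\subseteq E$ with $C$ Magnus. A *left system* for $(\Gamma,r;P,C)$ consists of a finite set $Z$, a surjection $\pi:Z\to E$ and finitely many rules as follows. A *$Z$-path* is a non-empty word over $Z$ whose $\pi$-image is a path, or an empty path at a vertex; $[w]:=[\pi(w)]$.

- Internal rules $u\to v$: $u,v$ are parallel $Z$-paths, $u$ is non-empty, $[u]=[v]$.
- Marked rules $\#u\to\#v$: $u,v$ are $Z$-paths, $u$ is non-empty, $t(u)=t(v)$, and a $P$-path $p$ (possibly empty) from $s(u)$ to $s(v)$ with $[u]=[p][v]$ is chosen.

Internal rules apply anywhere in $w$ or $\#w$, marked rules only at the beginning of $\#w$. Required are: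

- (N0) there is no infinite chain of marked paths $\#w$ (hence none of unmarked paths);
- (N1) if $w$ is non-empty and irreducible under the internal rules, then $[w]$ is not an identity;
- (N2) if $w$ is non-empty, $\#w$ is irreducible and $[w]\in G_C$, then the first edge of $[w]$ is not in $P$.

A marked rule removes a left factor $p\in G_P$, and so it preserves the coset $G_P[w]$. For a small example, let $\Gamma$ have one vertex and loops $x,y$, let $r=xx$ and $P=C=\{y^{\pm1}\}$. The internal rules $x^{-1}\to x$, $xx\to1$, $yy^{-1}\to1$, $y^{-1}y\to1$ and the marked rules $\#y^{\pm1}\to\#$ (chosen path $y^{\pm1}$) form a left system; this is a case of Section 7. Here $\#yxy\to\#xy$: the stripped $y$ is forgotten, and $\langle y\rangle yxy=\langle y\rangle xy$.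

**Proposition 4.** For all $(\Gamma,r)$ and all $P\subseteq C$ with $C$ Magnus, a left system exists.

The proof is by induction on
$$d(\Gamma,r)=|r|-\#\{\text{vertices visited by }r\}\ \ge 0 .$$
Let $\Gamma_r$ be the *support* of $r$, that is, the edges involved in $r$ and their endpoints. It is connected, and its first Betti number (the rank of $H_1$) is $\tfrac12\#\text{edges}-\#\text{vertices}+1$, with oriented edges counted. Section 7 treats all pairs with first Betti number at most $1$. Sections 8–13 reduce every other pair to one with smaller $d$. The set $C\supseteq P$ is in the statement because the induction needs it: even for $C=P$ it will call on the pairs $(B,B\cup M_P)$ and $(A,A\cup M_P)$ downstairs.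

## 6. Mixing several systems in one word

This lemma makes it legitimate to use left systems with conflicting rules side by side.

**Lemma 3.** Let $(Z_c,\pi_c)$, $c\in K$ ($K$ finite), be left systems for the same $(\Gamma,r)$, with various $P_c\subseteq C_c$. Put $Z=\bigsqcup Z_c$ with the induced $\pi:Z\to E$, and choose sections $\sigma_c:E\to Z_c$ of $\pi_c$. Fix $m\in K$. There is no infinite sequence of the following moves on $Z$-paths $w$:

- (a) apply an internal rule of some system $c$ to a factor in $Z_c^*$;
- (b) replace a factor $zz'$, $z\in Z_c$, $z'\notin Z_c$, by $z\,\sigma_c(\pi z')$;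
- (c) if the first letter $z$ of $w$ is not in $Z_m$, replace it by $\sigma_m(\pi z)$;
- (d) apply a marked rule of system $m$ at the beginning of $w$.

In the loop of Section 3 the letter $x^{-1}$ was rewritten by $\mathcal E_x$, and then part of the outcome by $\mathcal E_z$. With colors the outcome of an $\mathcal E_x$-rule is $\mathcal E_x$-colored, and it becomes $\mathcal E_z$-colored only by move (b), under the influence of an $\mathcal E_z$-letter on its left (or by move (c) at the left end).

*Proof.*

**Step 1: moves (a) and (b) only.** We show by induction on the length of $b$ that no infinite sequence of moves (a), (b) starts at $b$. Length $0$ is clear. Let $b=z_1b'$, $z_1\in Z_c$, and suppose an infinite sequence starts at $b$. The idea is to watch the part of the word that has become "firmly $c$-colored" from the left. Write the current path as $a_ib_i$ with $a_i\in Z_c^*$, starting with $a_0=z_1$, $b_0=b'$. Also keep a word $d_i$ of deleted letters, starting with $d_0$ empty. The bookkeeping is this.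

- *Transfer.* The first letter $z$ of $b_i$ is removed from $b_i$ and appended to $d_i$. It is appended to $a_i$ as $z$ if $z\in Z_c$. If $z\notin Z_c$, it is appended to $a_i$ as $\sigma_c(\pi z)$; this second kind is used only when it performs a move (b) whose factor $zz'$ consists of the last letter of $a_i$ and the first letter of $b_i$.
- A move (a) whose factor meets both $a_i$ and $b_i$ has its factor in $Z_c^*$, since the factor contains the last letter of $a_i$. First transfer those of its letters that lie in $b_i$; then it is an internal $c$-move inside $a_i$.
- Every other move takes place inside $a_i$ or inside $b_i$. Inside $a_i$ it is an internal $c$-move, because (b) cannot occur inside a word of $Z_c^*$.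

Now look at the paths $d_ib_i$, where the letters in $d_i$ stay frozen as they were when deleted. A transfer does not change $d_ib_i$. A move inside $b_i$ is a move (a) or (b) on $d_ib_i$, as these moves are context-free. So the moves inside the $b_i$ form a sequence of moves (a), (b) starting from $d_0b_0=b'$, which is finite by induction. After the last of them $b_i$ only loses letters, so finitely many transfers follow. After those, infinitely many internal $c$-moves on $a_i$ occur and nothing else, contradicting (N0) for $c$.

**Step 2: all moves.** We repeat the argument with the left end under the control of system $m$. Start with $a_0$ empty, $b_0=w$, and keep $a_i\in Z_m^*$. Moves (a), (b) are treated as before, with $m$ in place of $c$. If (c) applies, the first letter of the path is not in $Z_m$, so $a_i$ is empty; count the move as a transfer with recoloring. If (d) applies, its left-hand side lies in $Z_m^*$ at the beginning of the path; transfer those of its letters that lie in $b_i$, and then it is a marked move of system $m$ on $\#a_i$. So every move is a rule application of system $m$ to $\#a_i$, or a move (a), (b) inside $b_i$, or a transfer. The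 moves inside the $b_i$ form a sequence of moves (a), (b) on the paths $d_ib_i$ starting from $w$, so they are finitely many by Step 1. Hence there are finitely many transfers. What remains of an infinite sequence is an infinite chain of rules of system $m$ on $\#a_i$, contradicting (N0) for $m$. $\square$

## 7. Relators supported on a cycle

Here we prove Proposition 4 when $\Gamma_r$ has first Betti number at most $1$.

**Step 1: the shape of $r$.** At each visit to a vertex, $r$ arrives by an edge $e$ and leaves by an edge $f\ne e^{-1}$, so at least two edges of $\Gamma_r$ start at every vertex of $\Gamma_r$. Since $\tfrac12\#\text{edges}\le\#\text{vertices}$, exactly two edges start at each vertex, and $\Gamma_r$ is a cycle. A reduced path in a cycle never turns around, so $r$ is a power of a simple closed path. Choose an edge $x\notin C$ involved in $r$. Up to cyclic permutation and inversion of $r$, which do not affect $G$,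
$$r=(xy)^k,\qquad k\ge1,$$
with $xy$ a simple closed path; $y$ is reduced, does not involve $x^{\pm1}$ and may be empty.

**Step 2: the rules.** Take $Z=E$, $\pi=\mathrm{id}$ and
$$x^{-1}\to y(xy)^{k-1},\qquad (xy)^{k-1}x\to y^{-1},\qquad ee^{-1}\to1\ \ (e\ne x^{\pm1}),\qquad \#e\to\#\ \ (e\in P,\ \text{chosen path }e).$$
They are valid: the first two say $(xy)^k=1$ in two forms with parallel sides, and $[e]=[e]\cdot1$.

**Step 3: (N0).** Every application decreases (number of $x^{-1}$, number of $x$, length) lexicographically. For the marked rules note $x^{\pm1}\notin C\supseteq P$.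

**Step 4: the structure of $G$.** Let $a=s(x)$, let $F$ be the free groupoid on $E\setminus\{x^{\pm1}\}$, and let $\Gamma_1$ be the component of $\Gamma$ containing $x$. As $y$ joins $t(x)$ to $s(x)$ without using $x$, the graph $\Gamma_1\setminus x$ is connected. Replace the generator $x$ by the loop $c=xy$ at $a$, so $x=cy^{-1}$. Then $G$ is generated by $F$ and $c$ with the sole relation $c^k=1$. Contracting a spanning tree of $\Gamma_1\setminus x$ gives
$$G(a)=F(a)*\langle c\mid c^k\rangle .$$
On the other components $G=F$. In particular $F\subseteq G$.

**Step 5: (N1).** Let $w$ be irreducible under the internal rules. It contains no $x^{-1}$, so $w=g_0xg_1x\cdots xg_m$ with $g_i$ reduced paths in $E\setminus\{x^{\pm1}\}$, and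
$$[w]=g_0\,c\,(y^{-1}g_1)\,c\cdots c\,(y^{-1}g_m).$$
For $1\le i<m$ the arrow $y^{-1}g_i\in F(a)$ is an identity iff $g_i=y$ as paths. A maximal run of $j$ letters $c$ separated by such identities comes from a factor $(xy)^{j-1}x$ of $w$. As $(xy)^{k-1}x$ is not a factor, $1\le j<k$, so $c^j\ne1$. (For $k=1$ this forces $m=0$.) If $m\ge1$, multiply $[w]$ by $g_0^{-1}$ on the left and by $(y^{-1}g_m)^{-1}$ on the right. The result in $G(a)$ is a normal form beginning and ending with a non-trivial power of $c$, so it is not in $F(a)$. Hence $[w]\notin F$, and in particular $[w]$ is not an identity. If $m=0$, $w$ is a reduced path in $E\setminus\{x^{\pm1}\}$, and $[w]$ is an identity only if $w$ is empty.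

**Step 6: (N2).** Let $w$ be non-empty, $\#w$ irreducible and $[w]\in G_C\subseteq F$. By Step 5, $m=0$ and $w$ is itself the reduced path of $[w]$ in $E\setminus\{x^{\pm1}\}$, hence its reduced $C$-path. Its first edge is not in $P$, since otherwise a rule $\#e\to\#$ would apply. $\square$

The choice $x\notin C$ is essential for this recipe. In the four-vertex graph of Section 4 let $P=C=\{a_1,a_2,b_1\}^{\pm1}$, but eliminate the edge $a_2\in C$ by $a_2\to b_0^{-1}a_0b_1$. Then $\#b_0^{-1}a_0b_1$ is irreducible, since $b_0^{-1}\notin P$, although its arrow $[a_2]$ has first edge $a_2\in P$: (N2) fails.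

## 8. The infinite cyclic cover and a finite window in it

From here to the end of Section 13, $\Gamma_r$ has first Betti number at least $2$, and $P\subseteq C$ with $C$ Magnus are fixed. We build a pair with smaller $d$.

**Step 1: a height function.** Evaluation at $r$ is a homomorphism from $\mathrm{Hom}(H_1(\Gamma_r),\mathbb Z)$, of rank at least $2$, to $\mathbb Z$, so its kernel is non-zero. A homomorphism on $H_1(\Gamma_r)$ is induced by a function on edges (zero on a spanning tree, the prescribed values on the other edges). So there is $\varphi:E\to\mathbb Z$ with $\varphi(e^{-1})=-\varphi(e)$, zero off $\Gamma_r$, with $\varphi(r)=0$ and $\varphi\ne0$ on some closed path of $\Gamma_r$. The corresponding infinite cyclic cover has vertices $(v,i)$, $i\in\mathbb Z$, and edges $(e,i)$ from $(s(e),i)$ to $(t(e),i+\varphi(e))$, with $(e,i)^{-1}=(e^{-1},i+\varphi(e))$. As $\varphi(r)=0$, $r$ lifts to a closed path $\tilde r$ starting at height $0$. It is cyclically reduced because its projection $r$ is.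

**Step 2: the window.** We cut out the finite part of the cover seen by $\tilde r$. For $e$ involved in $r$ let $I_e$ be the smallest interval of integers containing all $i$ such that $\tilde r$ involves $(e,i)$. For $e$ not involved let $I_e=\{0\}$; then $\varphi(e)=0$. In all cases $I_{e^{-1}}=I_e+\varphi(e)$. Let $I_v$ be the smallest interval containing all $I_e$ with $s(e)=v$ (and $\{0\}$ if $v$ is isolated). Let $\Gamma'$ have
$$V'=\{(v,i):i\in I_v\},\qquad E'=\{(e,i):i\in I_e\}.$$
The target of $(e,i)\in E'$ is $(t(e),i+\varphi(e))$ with $i+\varphi(e)\in I_{e^{-1}}\subseteq I_{t(e)}$. So $\Gamma'$ is a finite graph, and it contains $\tilde r$. Put $H=\pi(\Gamma',\tilde r)$.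

**Step 3: $d(\Gamma',\tilde r)<d(\Gamma,r)$.** The lengths agree, and $\tilde r$ visits at least as many vertices as $r$. If it visited equally many, each vertex $v$ of $\Gamma_r$ would be visited at exactly one height $\iota(v)$. Each edge of $\Gamma_r$ has a lift involved in $\tilde r$, so $\varphi(e)=\iota(t(e))-\iota(s(e))$ on $\Gamma_r$, and $\varphi$ would vanish on all closed paths of $\Gamma_r$, a contradiction.

**Step 4: the two shifted halves.** We name the sets that will play the role of associated subgroups. Put
$$A=\{(e,i)\in E':i+1\in I_e\},\qquad B=\{(e,i)\in E':i-1\in I_e\}.$$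
Both are closed under inversion, because $I_{e^{-1}}=I_e+\varphi(e)$. The shift $\theta:A\to B$, $(e,i)\mapsto(e,i+1)$, is a bijection that commutes with inversion and raises both endpoints by $1$. For $Y\subseteq E$ put $M_Y=\{(e,i)\in E':e\in Y\}$. Choose an edge $x\notin C$ involved in $r$. By the choice of $I_x$, $\tilde r$ involves $(x,\max I_x)\notin A\cup M_C$ and $(x,\min I_x)\notin B\cup M_C$. Hence
$$A\cup M_C,\quad B\cup M_C,\quad M_C\quad\text{are Magnus in }(\Gamma',\tilde r).\tag{1}$$

**Example.** Let $\Gamma$ have one vertex and loops $a,b$, and $r=aba^{-1}b^{-1}$, so $G=\mathbb Z^2$ and $d=3$. Take $\varphi(a)=1$, $\varphi(b)=2$, and write $a_i=(a,i)$, $b_i=(b,i)$. The heights along $\tilde r$ are $0,1,3,2,0$, so $\tilde r=a_0b_1a_2^{-1}b_0^{-1}$, $I_a=\{0,1,2\}$, $I_b=\{0,1\}$ and $I_v=\{0,1,2,3\}$. So $\Gamma'$ is the four-vertex graph of Section 4; note that $a_1$ belongs to $\Gamma'$ but is not involved in $\tilde r$. Here $d=0$, and the support of $\tilde r$ is a cycle, so Section 7 applies. Moreover $A=\{a_0,a_1,b_0\}^{\pm1}$ and $B=\{a_1,a_2,b_1\}^{\pm1}$.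

## 9. The groupoid with stable letters

We now rebuild $G$ from $H$ in HNN fashion. Let $\hat G$ be the groupoid with objects $V'$, generated by the edges of $\Gamma'$ and arrows $\tau_{v,i}:(v,i)\to(v,i+1)$ for $i,i+1\in I_v$, with relations
$$\tilde r=1,\qquad (e,i)\,\tau=\tau\,(e,i+1)\quad\text{for }(e,i)\in A .$$
The evident subscripts of $\tau$ are omitted; the $\tau$'s occurring here exist because $i,i+1\in I_e\subseteq I_{s(e)}$, and likewise at the target. Let $\tau_v(j,k)$, or $\tau(j,k)$, be the $\tau$-path from $(v,j)$ to $(v,k)$. Let $\Phi:\hat G\to G$ be the functor with $(v,i)\mapsto v$, $(e,i)\mapsto e$, $\tau\mapsto1$; it respects the relations.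

**Lemma 5.** Parallel arrows $g,g'$ of $\hat G$ with $\Phi(g)=\Phi(g')$ are equal.

*Proof.* We construct a functor back. Choose $b_v\in I_v$ for each $v$, and for an edge $e:v\to v'$ put
$$\Psi(e)=\tau_v(b_v,i)\,(e,i)\,\tau_{v'}(i+\varphi(e),b_{v'}),\qquad i\in I_e .$$
If $i,i+1\in I_e$, then $(e,i)\tau=\tau(e,i+1)$ shows that $i$ and $i+1$ give the same arrow; as $I_e$ is an interval, $\Psi(e)$ is independent of $i$. Using the index $i+\varphi(e)$ for $e^{-1}$ we see $\Psi(e^{-1})=\Psi(e)^{-1}$. To compute $\Psi(r)$, use for each edge its height along $\tilde r$; the inner $\tau$-paths cancel, and $\Psi(r)$ is a conjugate of $\tilde r$, hence an identity. So $\Psi$ is a functor $G\to\hat G$ with $v\mapsto(v,b_v)$. For $g:(v,i)\to(v',k)$ in $\hat G$ we claim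
$$\Psi\Phi(g)=\tau_v(b_v,i)\,g\,\tau_{v'}(k,b_{v'}).$$
Both sides are functorial in $g$, so it suffices to check generators. For $g=(e,i)$ it is the definition of $\Psi(e)$. For $g=\tau_{v,i}$ the left side is an identity, and so is $\tau_v(b_v,i)\,\tau_{v,i}\,\tau_v(i+1,b_v)$. Hence $g$ is determined by $\Phi(g)$ and its endpoints. $\square$

Next we need Britton's Lemma for $\hat G$. We obtain it by mapping groupoids to groups without losing track of endpoints. For each component of $H$ choose a base object $o$ and arrows $\gamma_a:o\to a$ for its objects $a$. Let $W$ be the free product of the vertex groups $H(o)$, one for each component, and the free group on $\{y_a:a\in V'\}$. For $h:a\to b$ in $H$ put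
$$\omega(h)=y_a^{-1}(\gamma_ah\gamma_b^{-1})y_b .$$
This is a functor $H\to W$, and it is injective on parallel arrows. The letters $y_a$ record endpoints: a product of non-composable arrows cannot collapse.

**Lemma 6.** If $h_1,\dots,h_m$ $(m\ge1)$ are non-identity arrows of $H$ with $t(h_i)\ne s(h_{i+1})$ for $1\le i<m$, then $\omega(h_1)\cdots\omega(h_m)\ne1$.

*Proof.* With $h_i:a_i\to b_i$ and $\hat h_i=\gamma_{a_i}h_i\gamma_{b_i}^{-1}$ the product is $y_{a_1}^{-1}\hat h_1y_{b_1}y_{a_2}^{-1}\hat h_2\cdots\hat h_my_{b_m}$. If $\hat h_i=1$, then $a_i\ne b_i$, since $h_i$ is not an identity; delete such $\hat h_i$. The $y$-words before, between and after the remaining $\hat h_i$ are non-empty. They are freely reduced, because in them exponents alternate and neighbors are either $y_{b_i}y_{a_{i+1}}^{-1}$ with $b_i\ne a_{i+1}$, or $y_{a_i}^{-1}y_{b_i}$ with $a_i\ne b_i$ where $\hat h_i$ was deleted. So this is a non-trivial normal form in the free product $W$. $\square$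

**Lemma 7.** Let $Y\in\{A,B\}$ and let $W_Y$ be the subgroup of $W$ generated by $\omega(Y)$. Then $W_Y$ is free on the $\omega$-image of any orientation of $Y$ (one edge from each pair $e,e^{-1}$), and $\omega(h)\in W_Y$ implies $h\in H_Y$.

*Proof.* A non-empty word in $Y$ without factors $ee^{-1}$ splits into maximal composable pieces, which are non-empty reduced $Y$-paths. By Lemma 2 and (1) they represent non-identity arrows, and consecutive pieces are not composable. By Lemma 6 the word has non-trivial $\omega$-image. This is the first claim.

For the second let $h$ be a non-identity arrow with $\omega(h)=\omega(p_1)\cdots\omega(p_m)$, where $p_1,\dots,p_m$ are the pieces of such a word. Since $\omega(h)\ne1$ by Lemma 6, $m\ge1$. Now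
$$\omega(h)\,\omega(p_m^{-1})\cdots\omega(p_1^{-1})=1,$$
and $p_{i+1}^{-1},p_i^{-1}$ are not composable. By Lemma 6 the failure must be at the first junction: $t(h)=s(p_m^{-1})=t(p_m)$. So $\omega(hp_m^{-1})\,\omega(p_{m-1}^{-1})\cdots\omega(p_1^{-1})=1$, and, if $m\ge2$, $t(hp_m^{-1})=s(p_m)\ne t(p_{m-1})=s(p_{m-1}^{-1})$. By Lemma 6, $hp_m^{-1}$ is an identity, so $h=[p_m]\in H_Y$. $\square$

Hence
$$U=\langle W,\tau\mid\tau^{-1}\omega(a)\tau=\omega(\theta(a)),\ a\in A\rangle$$
is an HNN extension with associated free subgroups $W_A,W_B$, and $\omega$ extends to a functor $\Theta:\hat G\to U$ with $\tau_{v,i}\mapsto\tau$. As $W\subseteq U$ and $\omega$ is injective on parallel arrows, arrows of $H$ that become equal in $\hat G$ are equal in $H$.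

**Definition.** An expression $h_0\tau^{\varepsilon_1}h_1\cdots\tau^{\varepsilon_N}h_N$, composable in $\hat G$, with $h_l$ arrows of $H$ (identities allowed) and $\varepsilon_l=\pm1$, is *reduced* if for no $1\le l<N$ there is a *pinch*: $(\varepsilon_l,\varepsilon_{l+1})=(-1,1)$ and $h_l\in H_A$, or $(\varepsilon_l,\varepsilon_{l+1})=(1,-1)$ and $h_l\in H_B$.

In the $\mathbb Z^2$ example, $\tau^{-1}[a_0]\tau$ (from vertex $1$ down to $0$, along $a_0$ to $1$, up to $2$) has a pinch and equals $[a_1]$, while $\tau^{-1}[a_2]\tau$ is not even composable, as there is no vertex $4$.

By Lemma 7 the $\Theta$-image of a reduced expression has no pinch in $U$. So by Britton's Lemma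
$$\text{a reduced expression with }N\ge1\text{ is not an identity.}\tag{2}$$
For $a\in H_A$ let $\theta(a)\in H_B$ be the arrow of the shifted reduced $A$-path. If $\tau^{-1}a\tau$ is composable in $\hat G$, it equals $\theta(a)$ by the defining relations, applied edge by edge (for an identity $a$ this is $\tau^{-1}\tau=1$). Likewise a composable $\tau b\tau^{-1}$ with $b\in H_B$ equals $\theta^{-1}(b)\in H_A$.

**Lemma 8.** If reduced expressions $h_0\tau^{\varepsilon_1}\cdots\tau^{\varepsilon_N}h_N$ and $q_0\tau^{\delta_1}\cdots\tau^{\delta_M}q_M$ are equal in $\hat G$, then $N=M$. If $N\ge1$, then $\varepsilon_N=\delta_N$, and $h_Nq_N^{-1}$ is in $H_B$ if $\varepsilon_N=1$ and in $H_A$ if $\varepsilon_N=-1$. If $N=0$, then $h_0=q_0$ in $H$.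

*Proof.* Suppose $N+M\ge1$. The expression $h_0\cdots\tau^{\varepsilon_N}(h_Nq_M^{-1})\tau^{-\delta_M}\cdots q_0^{-1}$ is an identity with $N+M\ge1$ letters $\tau^{\pm1}$, so by (2) it is not reduced. The inverse of a reduced expression is reduced, so its only possible pinch is at $h_Nq_M^{-1}$. Hence $N,M\ge1$, $\varepsilon_N=\delta_M$, and the stated membership holds. Replace the pinch by the element $b'$ of $H$ it equals. Then $h_0\cdots\tau^{\varepsilon_{N-1}}(h_{N-1}b')=q_0\cdots\tau^{\delta_{M-1}}q_{M-1}$, and both sides are reduced, since last components are irrelevant for reducedness. Induction gives $N=M$. If $N=M=0$, $h_0=q_0$ in $\hat G$ and hence in $H$. $\square$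

## 10. The three-colored system

By (1) and the induction hypothesis there are left systems for $(\Gamma',\tilde r)$ in three colors:

- color $\uparrow$: for $(B,\ B\cup M_C)$;
- color $\downarrow$: for $(A,\ A\cup M_C)$;
- color $o$: for $(M_P,\ M_C)$.

Let $Z_\uparrow,Z_\downarrow,Z_o$ be their alphabets, $\sigma_c:E'\to Z_c$ sections, $Z=Z_\uparrow\sqcup Z_\downarrow\sqcup Z_o$, $\pi':Z\to E'$ the given maps and $\pi:Z\to E$ their composition with $(e,i)\mapsto e$. The map $\pi$ is surjective, since every $I_e$ is non-empty. From now on "$Z$-path" refers to $\Gamma$ and $\pi$; the letters, however, have sources and targets in $V'$. If $zz'$ is a $Z$-path, then $t(z)=(v,j)$ and $s(z')=(v,k)$ for some $v$. The adjacency is *level*, an *up-jump* or a *down-jump* according as $k=j$, $k>j$ or $k<j$. A $Z$-path is an *$H$-path* if all its adjacencies are level, i.e. if it is a path for $\Gamma'$ and $\pi'$ (empty $H$-paths sit at vertices of $\Gamma'$).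

For a $B$-path $p$ let $p^-$ be $p$ shifted down by one, and for an $A$-path $p$ let $p^+$ be $p$ shifted up by one. If $p$ is non-empty, these lie in $\Gamma'$; shifts of empty paths are empty. Let $\sigma_o(p^\pm)$ be the letterwise lift. The rules are:

1. all internal rules of the three systems;
2. $zz'\to z\,\sigma_c(\pi'z')$ whenever $z'\notin Z_c$, where $c$ is the color of $z$ if $zz'$ is level, $c=\uparrow$ for an up-jump, and $c=\downarrow$ for a down-jump;
3. for each marked rule $\#u\to\#v$ of color $\uparrow$ with chosen $B$-path $p$, and each letter $z$ with an up-jump from $z$ to the first letter of $u$: $zu\to z\,\sigma_o(p^-)\,v$; likewise, for each marked rule of color $\downarrow$ with chosen $A$-path $p$, and each letter $z$ with a down-jump from $z$ to the first letter of $u$: $zu\to z\,\sigma_o(p^+)\,v$;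
4. the marked rules $\#z\to\#\sigma_o(\pi'z)$ for $z\notin Z_o$ (empty chosen path), and all marked rules $\#u\to\#v$ of color $o$, with the projection to $\Gamma$ of the chosen $M_P$-path, which is a $P$-path.

Rules 1–3 are the internal rules and rules 4 the marked rules of the new system. It is finite. The rules have the form required in Section 5: heights are invisible in $\Gamma$ and $G$; the functor $H\to G$, $(e,i)\mapsto e$, maps the equations $[u]=[v]$ and $[u]=[p][v]$ in $H$ to valid equations in $G$; and $p^{\pm}$ has the same projection as $p$.

The meaning is this. A jump is a hidden power of $\tau$. After an up-jump the word to the right is preceded by $\tau$. A left factor $p\in H_B$ of it passes through: $\tau p=p^-\tau$. So we strip $B$ after up-jumps and $A$ after down-jumps, and each color does the stripping that its position requires.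

**Example.** In the $\mathbb Z^2$ example take $P=C=\varnothing$, and use Section 7 to choose the colors: $\uparrow$ eliminates $a_0\notin B$, $\downarrow$ eliminates $a_2\notin A$, and $o$ eliminates $a_0$. Write colors as superscripts. The word $a_0^{o}\,b_0^{o}\,(a_0^{-1})^{o}\,(b_0^{-1})^{o}$ projects to $aba^{-1}b^{-1}$. It has down-jumps $1\to0$ and $2\to1$, then an up-jump $0\to2$. Rule 2 recolors $b_0^o$ to $b_0^\downarrow$. Rule 3 for $\#b_0\to\#$ (chosen path $b_0\in A$) replaces $a_0^ob_0^\downarrow$ by $a_0^ob_1^o$, and this adjacency is level. Now $b_1$ ends at $3$ and $a_0^{-1}$ starts at $1$, a down-jump. Rules 2 and 3 turn $a_0^{-1}$ into $(a_1^{-1})^o$, which starts at $2$, and once more into $(a_2^{-1})^o$, which starts at $3$. The word is now $a_0^o\,b_1^o\,(a_2^{-1})^o\,(b_0^{-1})^o$, an $H$-path of color $o$ reading $\tilde r$. The $o$-rule $a_0\to b_0a_2b_1^{-1}$ and three cancellations reduce it to the empty word.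

## 11. Termination: condition (N0)

**Step 1: make the $\tau$'s visible.** Represent a non-empty $Z$-path $w$ by inserting, between consecutive letters whose adjacency goes from height $j$ to height $k$, the word $\tau^{k-j}$, that is, $|k-j|$ letters of one sign. This gives
$$S_0\tau^{\varepsilon_1}S_1\cdots\tau^{\varepsilon_N}S_N,$$
composable over $V'$, whose *slots* $S_i$ are possibly empty $H$-paths. Call a composable word in the letters of $Z$ and $\tau^{\pm1}$ *tidy* if it has letters of $Z$ at both ends and no factor $\tau\tau^{-1}$ or $\tau^{-1}\tau$. Counting heights, the representation of $w$ is the only tidy word which becomes $w$ after deleting the $\tau$'s. In the example, the starting word is represented by $a_0\,\tau^{-1}\,b_0\,\tau^{-1}\,a_0^{-1}\,\tau\,\tau\,b_0^{-1}$, with $N=4$ and $S_3$ empty.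

**Step 2: the effect of the rules.** Rules 1, rules 4 and the level rules 2 replace a factor of one slot. A rule 2 at a jump recolors the first letter of a slot $S_i$, $i\ge1$. A rule 3 of color $\uparrow$ is applied at a letter $z$ ending at height $j$ and a factor $u$ starting at height $k>j$. It replaces $z\tau^{k-j}u$ by
$$z\,\tau^{k-j-1}\,\sigma_o(p^-)\,\tau\,v .$$
This word is composable: $p^-$ starts one below $s(u)$, at height $k-1\ge j$, and ends one below $s(v)$. (If $p$ is empty, $s(v)=s(u)$ and the word is $z\tau^{k-j}v$.) Here $u$ is a prefix of a slot $S_i$ with $i\ge1$, $\varepsilon_i=1$. So the rule applies the marked rule $\#u\to\#v$ at the beginning of $S_i$ and appends $\sigma_o(p^-)$ to $S_{i-1}$ (which ends with $z$ if $k-j=1$ and is empty otherwise). Rules 3 of color $\downarrow$ act symmetrically, with $\varepsilon_i=-1$ and $\sigma_o(p^+)$.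

**Step 3: reduce to constant $N$.** The word so obtained need not be tidy, as a slot may have become empty. If the new $Z$-path is non-empty, its tidy form arises by cancelling $\tau^{\pm1}\tau^{\mp1}$ and deleting $\tau$'s at the ends; each such operation lowers the number of $\tau$'s. If the new $Z$-path is empty, the chain ends. So $N$ never increases, and along an infinite chain we may assume it is constant. Then no tidying ever occurs, the signs $\varepsilon_i$ are constant, and every step is an "own move" of exactly one slot, possibly appending letters to the slot on its left.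

**Step 4: own moves are moves of Lemma 3.** For $i\ge1$ the letter of $Z$ preceding the first letter of $S_i$ reaches it by a jump of sign $\varepsilon_i$. So the own moves of $S_i$ are moves of Lemma 3 for $(\Gamma',\tilde r)$ and the three systems, with $m=\uparrow$ if $\varepsilon_i=1$ and $m=\downarrow$ if $\varepsilon_i=-1$: rules 1 give (a), level rules 2 give (b), rules 2 at jumps give (c), rules 3 give (d). For $S_0$, rules 1, 2, 4 give moves (a)–(d) with $m=o$.

**Step 5: count from the right.** The slot $S_N$ changes only by own moves, so by Lemma 3 it has finitely many. After the last own move of $S_{i+1}$, the slot $S_i$ changes only by own moves, so again by Lemma 3 it has finitely many. By downward induction there are finitely many steps in total, a contradiction. This proves (N0). The argument is that of Section 1, with Lemma 3 in place of "the slot gets shorter".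

## 12. Irreducible words and condition (N1)

**Step 1: cut an irreducible word at its jumps.** Let $w$ be non-empty and irreducible under rules 1–3. Cut $w$ at the jumps into its maximal non-empty $H$-path factors $h_0,\dots,h_n$, with a jump from $(v_l,j_l)=t(h_{l-1})$ to $(v_l,k_l)=s(h_l)$, $j_l\ne k_l$. By rule 2 each $h_l$ is monochromatic, and for $l\ge1$ its color is $\uparrow$ after an up-jump and $\downarrow$ after a down-jump. By rules 1 and 3, for $l\ge1$ the marked path $\#h_l$ is irreducible in the system of its color. By rule 1, $h_0$ is irreducible for the internal rules of its color. Write $h_l$ also for its arrow in $H$. By (N1) for the color systems, no $h_l$ is an identity. For $l\ge1$,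
$$h_l\notin H_B\ \text{(after an up-jump)},\qquad h_l\notin H_A\ \text{(after a down-jump)}.\tag{3}$$
Indeed, if $h_l\in H_B\subseteq H_{B\cup M_C}$ after an up-jump, then $h_l$ has a reduced $B$-path, so its first edge is in $B$, contradicting (N2) for color $\uparrow$. Down-jumps are symmetric.

**Step 2: a reduced expression.** Put
$$\hat g=h_0\,\tau(j_1,k_1)\,h_1\cdots\tau(j_n,k_n)\,h_n,$$
with identity arrows between the consecutive $\tau$'s of one jump. The $\tau$'s of one jump have equal signs, so a pinch could occur only at some $h_l$ with $1\le l<n$; by (3) it does not. So $\hat g$ is a reduced expression, and $\Phi(\hat g)=[w]$.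

**Step 3: (N1).** Suppose $[w]$ is an identity. Then $\hat g:(v,i)\to(v,k)$ for some $v,i,k$, and by Lemma 5 $\hat g=\tau_v(i,k)$, which is also a reduced expression. If $n\ge1$, Lemma 8 gives $h_n\in H_B$ (last jump up) or $h_n\in H_A$ (last jump down), contradicting (3). If $n=0$, Lemma 8 gives $i=k$ and that $h_0$ is an identity, a contradiction. So (N1) holds.

## 13. First edges and condition (N2)

Let in addition $\#w$ be irreducible and $[w]\in G_C$. By rule 4, $h_0$ has color $o$, and $\#h_0$ is irreducible in system $o$. Let $K$ be the subgroupoid of $\hat G$ with all objects generated by $M_C$ and all $\tau$'s.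

**Step 1: $\hat g\in K$.** This transfers the hypothesis $[w]\in G_C$ to $\hat G$. Lift a $C$-path for $[w]$ edge by edge to $M_C$, and join the lifts to each other and to the endpoints of $\hat g$ by $\tau$-paths. The result is in $K$, is parallel to $\hat g$ and has the same $\Phi$-image, so it equals $\hat g$ by Lemma 5.

**Step 2: elements of $K$ have reduced expressions $q_0\tau^{\delta_1}\cdots\tau^{\delta_M}q_M$ with all $q_l\in H_{M_C}$.** This gives something to compare $\hat g$ with. Take an expression with all $q_l\in H_{M_C}$ and $M$ minimal. In a pinch $\tau^{-1}q\tau$ we would have $q\in H_{M_C}\cap H_A=H_{M_C\cap A}$ by (F1), as $A\cup M_C$ is Magnus. Then $\tau^{-1}q\tau=\theta(q)\in H_{M_C}$, since shifting does not change the underlying edges of $\Gamma$. This shortens the expression, contradicting minimality. The case $\tau q\tau^{-1}$ is the same with $B$.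

**Step 3: all $h_l\in H_{M_C}$.** Let $n\ge1$ and let the last jump be up. Lemma 8 and Step 2 give $h_n\in H_BH_{M_C}\subseteq H_{B\cup M_C}$. By (N2) for color $\uparrow$ the first edge of $h_n$ is not in $B$, so $h_n\in H_{M_C}$ by (F2) with $Y_1=B$, $Y_2=M_C$. Down-jumps are symmetric. Then
$$h_0\tau(j_1,k_1)\cdots h_{n-1}=\hat g\,h_n^{-1}\,\tau(j_n,k_n)^{-1}\in K,$$
again with a reduced expression on the left; iterate. Finally $h_0\in K$, and Lemma 8 with Step 2 gives $h_0\in H_{M_C}$.

**Step 4: the reduced $C$-path of $[w]$.** Let $\eta_l$ be the non-empty reduced $M_C$-path of $h_l$. By (N2) for the colors, $\eta_0$ does not begin with an edge of $M_P$, and for $l\ge1$ $\eta_l$ does not begin with an edge of $B$ (after an up-jump) or of $A$ (after a down-jump). The projection $\bar\eta_l$ of $\eta_l$ to $\Gamma$ is reduced, as $\Gamma'\to\Gamma$ is injective on edges with common source. The $C$-path $\bar\eta_0\bar\eta_1\cdots\bar\eta_n$ represents $[w]$.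

We claim that it is reduced. Otherwise, for some $l\ge1$, the first edge of $\eta_l$ is $(f,k_l)$ and the last edge of $\eta_{l-1}$ is $(f,j_l)^{-1}$ for some $f\in C$, so $j_l,k_l\in I_f$. If $k_l>j_l$, then $k_l-1\in I_f$ because $I_f$ is an interval, so $(f,k_l)\in B$ after an up-jump, a contradiction. If $k_l<j_l$, then likewise $k_l+1\in I_f$ and $(f,k_l)\in A$ after a down-jump, a contradiction.

So this is the reduced $C$-path of $[w]$. Its first edge is the projection of an edge of $E'$ not in $M_P$, so it is not in $P$. This proves (N2), and with it Proposition 4. $\square$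

## 14. From one-vertex graphs to Theorems 1 and 2

*Proof of Theorem 1.* Let $G=\langle x_1,\dots,x_n;r\rangle$. Replacing $r$ by a conjugate and reducing freely, we may assume that $r$ is cyclically reduced. If $r$ is empty, $G$ is free and the rules $x_i^{\varepsilon}x_i^{-\varepsilon}\to\lambda$ form a finite $\lambda$-complete system. Otherwise let $\Gamma$ be the graph with one vertex and $n$ loops $x_i$; then $\pi(\Gamma,r)=G$. Apply Proposition 4 with $P=C=\varnothing$, which is Magnus, and let $\mathbf r$ be the set of internal rules over $Z$. As $\Gamma$ has one vertex, every word over $Z$ is a $Z$-path, so $[Z;\mathbf r]$ is an ordinary finite rewriting system. It is noetherian by (N0), its rules hold in $G$, $Z^*\to G$ is surjective because $\pi$ is onto $X^{\pm1}$, and non-empty irreducible words are non-trivial in $G$ by (N1). Lemma 1 applies. The alphabet consists of copies of the $x_i^{\pm1}$. $\square$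

*Proof of Theorem 2.* Apply Proposition 4 to the same $\Gamma$ and to $P^{\pm1}\subseteq C^{\pm1}$. All rules together are noetherian by (N0), and the internal rules form a $\lambda$-complete system for $G$, as in the previous proof. All rules preserve the coset $\langle P\rangle w$. Let $w\in\langle C\rangle$ and let $\#w'$ be an irreducible descendant of $\#w$. Then $w'\in\langle P\rangle w\subseteq\langle C\rangle$, and by (N2) either $w'$ is empty or the reduced word over $C^{\pm1}$ of its element does not begin in $P^{\pm1}$.

Such a representative of the coset is unique. If $g=pg'$ with $1\ne p\in\langle P\rangle$ and the reduced word of $g'$ does not begin in $P^{\pm1}$, then the reduced word of $p$ followed by that of $g'$ is reduced, so the reduced word of $g$ begins in $P^{\pm1}$.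

Finally, if $w\in\langle P\rangle$, this representative is $1$, so $w'$ represents $1$ and is irreducible under the internal rules; by (N1) it is empty, and $\#w\to^*\#$. Conversely $\#w\to^*\#$ implies $w\in\langle P\rangle$, since the coset is preserved. $\square$

## 15. HNN extensions along Magnus subgroups: Theorem 3

Let $\Gamma$ be the one-vertex graph of Section 14. If $q=0$, this is Theorem 1, so let $q\ge1$. For each $\kappa$ choose left systems for $(\Gamma,r)$ by Proposition 4: color $\kappa^-$ for $(P_\kappa^{\pm1},P_\kappa^{\pm1})$ and color $\kappa^+$ for $(Q_\kappa^{\pm1},Q_\kappa^{\pm1})$. Let $Z$ be the disjoint union of their alphabets, with sections $\sigma_c$ and the induced $\pi:Z\to X^{\pm1}$. The new alphabet is $Z\cup\{s_\kappa^{\pm1}\}$. For $g\in G$ fix a word $\ell(g)$ over $Z$ representing $g$. The rules are: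

- all internal rules, and $zz'\to z\,\sigma_c(\pi z')$ for $z\in Z_c$, $z'\in Z\setminus Z_c$;
- $s_\kappa^{\varepsilon}z\to s_\kappa^{\varepsilon}\sigma_c(\pi z)$ for $z\in Z\setminus Z_c$, where $c=\kappa^-$ if $\varepsilon=-1$ and $c=\kappa^+$ if $\varepsilon=1$;
- for each marked rule $\#u\to\#v$ with chosen $p$: $s_\kappa^{-1}u\to\ell(\theta_\kappa([p]))\,s_\kappa^{-1}v$ (color $\kappa^-$), and $s_\kappa u\to\ell(\theta_\kappa^{-1}([p]))\,s_\kappa v$ (color $\kappa^+$);
- $s_\kappa s_\kappa^{-1}\to\lambda$ and $s_\kappa^{-1}s_\kappa\to\lambda$.

The set is finite. The rules hold in $G^*$, because $s_\kappa^{-1}g=\theta_\kappa(g)s_\kappa^{-1}$ for $g\in\langle P_\kappa\rangle$ and $s_\kappa g=\theta_\kappa^{-1}(g)s_\kappa$ for $g\in\langle Q_\kappa\rangle$. In Section 1, $t^{-1}a\to aat^{-1}$ and $taa\to at$ had exactly this form.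

**Step 1: the system is noetherian.** The number of letters $s_\kappa^{\pm1}$ never increases, so along an infinite chain we may assume it is constant; then the last rules are never used. Cut the words into slots between consecutive $s$-letters. Each step is a move (a)–(d) of Lemma 3 in one slot, with $m$ given by the $s$-letter on its left, possibly appending letters to the slot on its left. The first slot uses moves (a), (b) only. The last slot changes only by own moves, so it has finitely many by Lemma 3. After the last own move of a slot, the slot to its left changes only by own moves. Downward induction shows that the chain is finite, a contradiction.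

**Step 2: non-empty irreducible words are non-trivial in $G^*$.** Let $w=h_0s_{\kappa_1}^{\varepsilon_1}h_1\cdots s_{\kappa_N}^{\varepsilon_N}h_N$ be non-empty and irreducible, $h_i\in Z^*$. If $N=0$, $h_0$ is monochromatic and irreducible, so it is non-trivial in $G\subseteq G^*$ by (N1). Let $N\ge1$ and suppose $w=1$ in $G^*$. Britton's Lemma gives $l$ with $\kappa_l=\kappa_{l+1}=\kappa$, $\varepsilon_{l+1}=-\varepsilon_l$, and $h_l\in\langle P_\kappa\rangle$ if $\varepsilon_l=-1$, respectively $h_l\in\langle Q_\kappa\rangle$ if $\varepsilon_l=1$. If $h_l$ is empty, $s_\kappa^{\varepsilon_l}s_\kappa^{-\varepsilon_l}$ is reducible, a contradiction. If $h_l$ is non-empty, the first two groups of rules force it to be monochromatic of color $\kappa^-$, respectively $\kappa^+$, and by the internal rules and the third group $\#h_l$ is irreducible in that system. It is non-trivial by (N1). Being in $\langle P_\kappa\rangle$, respectively $\langle Q_\kappa\rangle$, it has its first edge in $P_\kappa^{\pm1}$, respectively $Q_\kappa^{\pm1}$. This contradicts (N2).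

**Step 3: apply the criterion.** The letters of $Z$ and the $s_\kappa^{\pm1}$ generate $G^*$ as a monoid, so the homomorphism from words to $G^*$ is surjective. By Steps 1 and 2 and Lemma 1, the rules form a finite $\lambda$-complete rewriting system for $G^*$. $\square$
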